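\title{A bijective proof of the spanning tree formula for the hypercube}


\begin{abstract}
The $n$-dimensional hypercube graph has $\prod_{k=2}^{n}(2k)^{\binom nk}$ spanning trees. We prove this formula by an explicit bijection between spanning trees and functions that assign to each subset $S\subseteq\{1,\dots,n\}$ with $|S|\ge 2$ an integer in $\{0,\dots,2|S|-1\}$. A tree is encoded as a chip configuration by the burning algorithm, the configuration is expanded in an integral basis in which the Laplacian is triangular, and the digits are extracted by division with remainder. No determinants, eigenvalues or prior enumeration are used. The method extends to Cartesian products of complete graphs with arbitrary edge multiplicities in each direction, and from these bijections we deduce the generating polynomial of spanning trees by the number of edges in each direction.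
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $[n]=\{1,\dots,n\}$. The \emph{hypercube graph} $Q_n$ has the subsets of $[n]$ as vertices, and two subsets are adjacent when they differ in exactly one element $i$, the \emph{direction} of the edge. In terms of indicator vectors this is the graph on $\{0,1\}^n$ formed by the vertices and edges of the $n$-dimensional cube. Let $\tau(G)$ denote the number of spanning trees of a graph $G$.

The Laplacian matrix of $Q_n$ has eigenvalues $0,2,4,\dots,2n$ with multiplicities $\binom n0,\binom n1,\dots,\binom nn$. By the matrix-tree theorem, the number of spanning trees of a connected graph is the product of the nonzero Laplacian eigenvalues divided by the number of vertices. For $Q_n$ the $n$ eigenvalues equal to $2$ cancel the division by $2^n$, and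
\begin{equation}\label{eq:formula}
\tau(Q_n)=\prod_{k=2}^{n}(2k)^{\binom nk}\qquad(n\ge 1).
\end{equation}
The edge $Q_1$ has one spanning tree, the $4$-cycle $Q_2$ has four, and the formula gives $\tau(Q_3)=4^3\cdot 6=384$.

The right side of \eqref{eq:formula} has one factor $2|S|$ for each $S\subseteq[n]$ with $|S|\ge2$, so it counts independent choices. Write $[0,m)=\{0,1,\dots,m-1\}$, and let $\mathcal G_n$ be the set of functions $g$ that assign to each $S\subseteq[n]$ with $|S|\ge 2$ an integer $g(S)\in[0,2|S|)$. Equivalently, $g$ picks in each such $S$ an element and a sign, the value $2j+s$ with $s\in\{0,1\}$ standing for the $(j+1)$-st smallest element of $S$ and the sign $(-1)^s$. The set $\mathcal G_n$ has $\prod_{k=2}^{n}(2k)^{\binom nk}$ elements, and the spectral computation does not say which tree belongs to which function. This leads to the following problem, posed in \cite{STSC}.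

\begin{quote}
\emph{Find a bijective proof of \eqref{eq:formula}.} That is, give one construction, uniform in $n$, of a bijection between the spanning trees of $Q_n$ and a family of objects whose number is evidently $\prod_{k=2}^{n}(2k)^{\binom nk}$. The map and its inverse are to be defined from the structure of the trees and of the objects, not by listing both sets and matching ranks, and bijectivity is to be proved without any prior knowledge of $\tau(Q_n)$.
\end{quote}

The first guess is a local code. Root a tree at $\emptyset$ and record the parent of each vertex. If every nonempty $S$ takes a parent of the form $S\setminus\{i\}$, the result is always a spanning tree, and these trees account for $\prod_{S\ne\emptyset}|S|$, the product in \eqref{eq:formula} without the factors $2$. In a general tree, however, the choices of parents are tied together by the absence of cycles, and the digit at $S$ cannot be a choice of parent at all: the vertex $[n]$ has $n$ neighbors, while $g([n])$ takes $2n$ values. The code has to move information between vertices. Ours does so by carries, as in positional arithmetic.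

\begin{theorem}\label{thm:cube}
For every $n\ge1$, the map $\Phi$ defined by steps \textup{(A)--(D)} of Section~\ref{sec:map} is a bijection from the set of spanning trees of $Q_n$ onto $\mathcal G_n$, with the inverse $\Psi$ described in Section~\ref{sec:inverse}. Consequently $\tau(Q_n)=\prod_{k=2}^n(2k)^{\binom nk}$.
\end{theorem}

The proof passes through the set of integer vectors of coordinate sum zero modulo the image of the Laplacian. In any connected graph, spanning trees correspond explicitly to these classes (Section~\ref{sec:chips}). The tools there, reduced chip configurations and Dhar's burning algorithm, are classical, and we prove everything that we need. For the cube, a basis in which the Laplacian is triangular with diagonal entries $2|S|$ gives each class a normal form by division with remainder (Section~\ref{sec:cube}). No determinant, eigenvalue or earlier enumeration enters.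

The method applies to a larger family. Let $a_1,\dots,a_n\ge2$ and $m_1,\dots,m_n\ge1$ be integers, and let $mK_a$ be the complete graph $K_a$ with every edge replaced by $m$ parallel edges. The Cartesian product $H_n=m_1K_{a_1}\mathbin{\square}\cdots\mathbin{\square}m_nK_{a_n}$ has as vertices the words $w\in V_n=\prod_{i=1}^n[0,a_i)$, and two words that differ exactly in position $i$ are joined by $m_i$ edges of direction $i$. For a word $w$ let
\[
\operatorname{supp}w=\{i:w_i\ne0\},\qquad \lambda(w)=\sum_{i\in\operatorname{supp}w}m_ia_i .
\]
Let $\mathbf e_i$ be the word with $1$ in position $i$ and $0$ elsewhere. Put $N(\mathbf e_i)=m_i$, put $N(w)=\lambda(w)$ for all other $w\neq0$, and let $\mathcal D_n=\prod_{w\in V_n\setminus\{0\}}[0,N(w))$.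

\begin{theorem}\label{thm:product}
There is an explicit bijection, given by burning followed by the recursive division with remainder of Section~\ref{sec:product}, from the set of spanning trees of $H_n$ onto $\mathcal D_n$. Hence
\[
\tau(H_n)=\prod_{i=1}^n m_i\prod_{w\neq0,\ w\notin\{\mathbf e_1,\dots,\mathbf e_n\}}\lambda(w).
\]
Moreover, if $t_i(T)$ is the number of edges of direction $i$ in a spanning tree $T$ of the simple graph $K_{a_1}\mathbin{\square}\cdots\mathbin{\square}K_{a_n}$, then, as polynomials,
\begin{equation}\label{eq:refined}
\sum_T\prod_{i=1}^n x_i^{t_i(T)}=\prod_{i=1}^n x_i\,(a_ix_i)^{a_i-2}\prod_{S\subseteq[n],\,|S|\ge2}\Bigl(\sum_{i\in S}a_ix_i\Bigr)^{\prod_{i\in S}(a_i-1)} .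
\end{equation}
\end{theorem}

If all $a_i=2$ and $m_i=1$, then $H_n=Q_n$, words are subsets, the digits at the words $\mathbf e_i$ are forced to be $0$, and $\mathcal D_n$ becomes $\mathcal G_n$. For $a_i=2$ the identity \eqref{eq:refined} reads $\sum_T\prod_i x_i^{t_i(T)}=x_1\cdots x_n\prod_{|S|\ge2}2\sum_{i\in S}x_i$. The case $n=1$, $m_1=1$ is Cayley's formula $\tau(K_a)=a^{a-2}$. The identity \eqref{eq:refined} comes from the whole family of bijections, one for each vector of multiplicities. We do not claim that the single bijection $\Phi$ carries the number of tree edges in each direction to a statistic on $\mathcal G_n$.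

\section{The map $\Phi$, worked out on the square}\label{sec:map}

For $S\subseteq[n]$ write $S+i=S\cup\{i\}$ and $S-i=S\setminus\{i\}$. At each vertex of $Q_n$, order the incident edges by direction, $1<2<\dots<n$. Let $T$ be a spanning tree. We compute in turn $c$, $b$, $\beta$ and $g=\Phi(T)$.

\medskip\noindent\textbf{(A) From the tree to chips.} Root $T$ at $r=\emptyset$ and let $\ell(v)$ be the depth of $v$, the length of the path in $T$ from $v$ to $r$. For $v\neq r$, the \emph{parent edge} of $v$ is the first edge of this path. Let $\alpha(v)$ be the number of edges of the graph from $v$ to vertices of depth less than $\ell(v)-1$. Let $\operatorname{rk}(v)\ge0$ be the rank of the parent edge among the edges from $v$ to vertices of depth exactly $\ell(v)-1$, that is, the number of such edges that precede it. Put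
\begin{equation}\label{eq:cT}
c(v)=\alpha(v)+\operatorname{rk}(v)\quad(v\neq r),\qquad c(r)=-\sum_{v\ne r}c(v).
\end{equation}

\noindent\textbf{(B) M\"obius transform.} For $S\subseteq [n]$ put $b(S)=\sum_{S'\subseteq S}(-1)^{|S\setminus S'|}c(S')$.

\medskip\noindent\textbf{(C) Division with carries.} For $k=n,n-1,\dots,1$ and all $S$ with $|S|=k$, define integers $q(S)$ and $\beta(S)$ by division with remainder,
\[
b(S)+\sum_{i\notin S}q(S+i)=2|S|\,q(S)+\beta(S),\qquad 0\le\beta(S)<2|S| .
\]
The left side involves only quotients of larger sets. Finally put $\beta(\emptyset)=b(\emptyset)+\sum_iq(\{i\})$.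

\medskip\noindent\textbf{(D) Packing.} If $|S|\ge2$ and $S$ is not of the form $[k]$, put $g(S)=\beta(S)$. For $2\le k\le n$ put
\[
g([k])=2\lfloor\beta([k])/2\rfloor+\beta(\{k\}).
\]
This lies in $[0,2k)$ because $\lfloor\beta([k])/2\rfloor\in[0,k)$ and $\beta(\{k\})\in\{0,1\}$. In words, the last binary digit of $\beta([k])$ is overwritten by $\beta(\{k\})$.

\begin{example}\label{ex:square}
Let $n=2$. Write $1,2,12$ for $\{1\},\{2\},\{1,2\}$ and list values in the order $(\emptyset,1,2,12)$. A spanning tree of the $4$-cycle is determined by its missing edge, and an element of $\mathcal G_2$ is one number $g(12)\in[0,4)$.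

\begin{center}
\begin{tabular}{c|c|c|c|c|c|c}
missing edge&$\ell$&$c$&$b$&$q(12)$&$\beta$&$g(12)$\\ \hline
$\{1,12\}$&$(0,1,1,2)$&$(0,0,0,0)$&$(0,0,0,0)$&$0$&$(0,0,0,0)$&$0$\\
$\{2,12\}$&$(0,1,1,2)$&$(-1,0,0,1)$&$(-1,1,1,0)$&$0$&$(-1,1,1,0)$&$1$\\
$\{\emptyset,1\}$&$(0,3,1,2)$&$(-1,1,0,0)$&$(-1,2,1,-2)$&$-1$&$(-1,1,0,2)$&$2$\\
$\{\emptyset,2\}$&$(0,1,3,2)$&$(-1,0,1,0)$&$(-1,1,2,-2)$&$-1$&$(-1,0,1,2)$&$3$
\end{tabular}
\end{center}

In the first two rows both neighbors of $12$ have depth $1$. The edge to $2$ has direction $1$ and rank $0$, the edge to $1$ has direction $2$ and rank $1$. In the third row the tree is the path $\emptyset,2,12,1$; all ranks are $0$, and the unused edge from $1$ to $\emptyset$ gives $\alpha(1)=1$. Then $b(12)=0-1-0+(-1)=-2=4\cdot(-1)+2$, and the carry $q(12)=-1$ turns $b(1)=2$ and $b(2)=1$ into $\beta(1)=1$ and $\beta(2)=0$. The fourth row arises from the third by exchanging $1$ and $2$ up to the last step. In all rows $q(1)=q(2)=0$.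
\end{example}

Three features of the general proof can be read off this table.

First, think of $c(v)$ as a number of chips at $v$, and let \emph{firing} a vertex mean sending one chip along each of its edges. Give the vertices $\emptyset,1,12,2$ the positions $p=0,1,2,3$ around the cycle. Firing a vertex at position $p$ changes $\sum_v p(v)c(v)$ by $(p+1)+(p-1)-2p\equiv0$ modulo $4$, so
\begin{equation}\label{eq:iota}
\iota(c)=\sum_v p(v)c(v)\bmod 4
\end{equation}
is invariant under firing. The four rows have $\iota=0,2,1,3$. Thus the four trees give configurations that cannot be transformed into one another by firing, and the class of $c$ under firing already determines the tree. The term $\alpha(v)$ is needed for this: without it the first, third and fourth rows would all give $c=0$.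

Second, the invariant $\iota$ uses that $Q_2$ is a cycle. Steps (B) and (C) replace it, for every $n$, by a normal form $\beta$ of the class of $c$.

Third, the digits $\beta$ are not independent. Every row satisfies $4\beta(\emptyset)+2\beta(1)+2\beta(2)+\beta(12)=0$, which will turn out to express $\sum_vc(v)=0$. So $\beta(12)$ is even and $\beta(1)\equiv\beta(2)+\beta(12)/2$ modulo $2$. The free data are the two bits $\beta(12)/2$ and $\beta(2)$, and step (D) packs them into one digit.

\section{Trees and chip configurations on a connected graph}\label{sec:chips}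

Let $G=(V,E)$ be a finite connected multigraph without loops, with a root $r\in V$ and a total order on the edges at each vertex. Step (A) uses nothing else, so \eqref{eq:cT} attaches to every spanning tree $T$ of $G$ a vector $c_T\in\mathbb Z^V$.

Elements of $\mathbb Z^V$ are \emph{configurations}. The \emph{degree} of $c$ is $\deg c=\sum_vc(v)$, and $\mathbb Z^V_0$ is the lattice of configurations of degree $0$. The \emph{Laplacian} $L\colon\mathbb Z^V\to\mathbb Z^V$ is
\[
(Lx)(v)=\sum_{e=vu}\bigl(x(v)-x(u)\bigr),
\]
the sum running over the edges at $v$. Write $c\sim c'$ if $c-c'\in L\mathbb Z^V$. We use three properties of $L$.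
\begin{itemize}
\item[(L1)] $L$ is symmetric: $\sum_vx(v)(Lz)(v)=\sum_{e=uv}(x(u)-x(v))(z(u)-z(v))$, since each edge contributes $x(v)(z(v)-z(u))+x(u)(z(u)-z(v))$.
\item[(L2)] $L\mathbb Z^V\subseteq\mathbb Z_0^V$, by (L1) with $x$ constant. So equivalent configurations have the same degree.
\item[(L3)] If $Lx=0$, then $x$ is constant. Indeed, at a vertex where $x$ is maximal all terms of $(Lx)(v)$ are nonnegative, hence zero, so all neighbors are maximal as well, and $G$ is connected.
\end{itemize}

For $A\subseteq V$ with indicator vector $\mathbf 1_A$ and $v\in A$, let $\operatorname{out}_A(v)$ be the number of edges from $v$ to $V\setminus A$. Passing from $c$ to $c-L\mathbf 1_A$ is \emph{firing the set} $A$: one chip crosses each edge that leaves $A$, so $v\in A$ loses $\operatorname{out}_A(v)$ chips and no vertex outside $A$ loses any. To choose a representative in each class, we push chips toward the root for as long as no other vertex goes into debt. A configuration $c\in\mathbb Z^V_0$ is \emph{reduced} if $c(v)\ge0$ for all $v\ne r$ and every nonempty $A\subseteq V\setminus\{r\}$ contains a vertex $v$ with $c(v)<\operatorname{out}_A(v)$.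

The definition quantifies over all subsets $A$, but one greedy pass decides it. Let $c\in\mathbb Z_0^V$ be nonnegative off $r$. A fire starts at $r$, and a vertex $v$ resists until more than $c(v)$ of its edges lead to burnt vertices:
\[
B_0=\{r\},\qquad B_{k+1}=B_k\cup\{v\notin B_k:\ \text{more than $c(v)$ edges join $v$ to $B_k$}\}.
\]
The sets $B_k$ increase until they reach a final set $B$. The \emph{burning time} of $v\in B$ is the least $k$ with $v\in B_k$.

\begin{lemma}\label{lem:burn}
Let $c\in\mathbb Z_0^V$ be nonnegative off $r$. If $B=V$, then $c$ is reduced. If $B\neq V$, then $A=V\setminus B$ satisfies $c(v)\ge\operatorname{out}_A(v)$ for all $v\in A$, so $c$ is not reduced.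
\end{lemma}

\begin{proof}
Let $B=V$ and $\emptyset\neq A\subseteq V\setminus\{r\}$. Take $v\in A$ with the least burning time $k\geq 1$ among the vertices of $A$. Then $B_{k-1}\cap A=\emptyset$, so $\operatorname{out}_A(v)$ is at least the number of edges from $v$ to $B_{k-1}$, which exceeds $c(v)$. If $B\ne V$, a vertex $v\in A=V\setminus B$ does not burn although all of $B$ has burnt, so the number $\operatorname{out}_A(v)$ of its edges to $B$ is at most $c(v)$.
\end{proof}

The fire also draws a tree. The burning times will be the depths, and the value $c(v)$, which lies in a window determined by these times, selects the parent edge.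

\begin{proposition}\label{prop:trees}
The map $T\mapsto c_T$ is a bijection from the spanning trees of $G$ onto the reduced configurations. The inverse sends $c$ to the tree $T_c$ built as follows: $\ell(v)$ is the burning time of $v$, $\alpha(v)$ is the number of edges from $v$ to vertices with $\ell<\ell(v)-1$, and the parent edge of $v\neq r$ is the edge of rank $c(v)-\alpha(v)$ among the edges from $v$ to vertices with $\ell=\ell(v)-1$.
\end{proposition}

\begin{proof}
In both directions let $\mu(v)$ be the number of edges from $v$ to vertices with $\ell=\ell(v)-1$.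

Let $c$ be reduced. By Lemma~\ref{lem:burn} every vertex has a burning time. Let $\ell(v)=k\ge1$. Since $v$ burns at time $k$, the $\alpha(v)+\mu(v)$ edges from $v$ to $B_{k-1}$ outnumber $c(v)$. If $k\ge2$, then $v$ did not burn at time $k-1$, so the number $\alpha(v)$ of edges to $B_{k-2}$ is at most $c(v)$; if $k=1$, then $\alpha(v)=0\le c(v)$. Hence $0\le c(v)-\alpha(v)<\mu(v)$, and the parent edge in the statement exists. Each parent edge lowers $\ell$ by one, so following parent edges from $v$ leads to $r$ in $\ell(v)$ steps. The $|V|-1$ parent edges therefore form a spanning tree $T_c$ in which depth equals burning time. Formula \eqref{eq:cT} for $T_c$ returns $\alpha(v)+(c(v)-\alpha(v))=c(v)$ for $v\neq r$, and both configurations have degree $0$, so $c_{T_c}=c$.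

Conversely, let $T$ be a spanning tree with depths $\ell$, and burn $c=c_T$, which is nonnegative off $r$. We show by induction that $B_k=\{v:\ell(v)\le k\}$; the case $k=0$ holds by definition. If $\ell(v)=k+1$, then $v$ has $\alpha(v)+\mu(v)$ edges to $B_k$, and this exceeds $c(v)=\alpha(v)+\operatorname{rk}(v)$ because $\operatorname{rk}(v)<\mu(v)$; so $v\in B_{k+1}$. If $\ell(v)\ge k+2$, every vertex of $B_k$ has depth less than $\ell(v)-1$, so $v$ has at most $\alpha(v)\le c(v)$ edges to $B_k$ and $v\notin B_{k+1}$. Thus all vertices burn, $c_T$ is reduced by Lemma~\ref{lem:burn}, and burning times equal depths. The construction of $T_c$ then picks at $v$ the edge of rank $\operatorname{rk}(v)$, the parent edge in $T$. So $T_{c_T}=T$.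
\end{proof}

Next we show that the reduced configurations represent the classes. For existence there are two obstacles: a given configuration may have debts off the root, and firing must terminate. One auxiliary vector $y$ with $y\ge0$, $y(r)=0$ and $Ly\ge1$ off $r$ removes both. Let $d(v)$ be the distance in $G$ from $v$ to $r$, finite since $G$ is connected, let $R=\max_v d(v)$, let $\Delta$ be the maximum degree of a vertex, and put
\[
y(v)=\sum_{j=1}^{d(v)}(\Delta+1)^{R-j}.
\]
The increments shrink by the factor $\Delta+1$, so that one edge toward the root outweighs all edges away from it.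

\medskip\noindent\textbf{Reduction procedure.} Given $c\in\mathbb Z_0^V$, replace it by $c+M\,Ly$ with the least $M\ge0$ that makes it nonnegative off $r$. Then burn; as long as the unburnt set $A$ is nonempty, fire $A$ and burn again.

\begin{proposition}\label{prop:reduced}
Every $c\in\mathbb Z_0^V$ is equivalent to exactly one reduced configuration, and the reduction procedure computes it.
\end{proposition}

\begin{proof}
\emph{Uniqueness.} Let $c$ and $c'=c-Lx$ be reduced, and let $A$ be the set where $x$ is maximal. Suppose $r\notin A$. For $v\in A$, edges inside $A$ contribute $0$ to $(Lx)(v)$, and each edge leaving $A$ contributes at least $1$ because $x$ is integral. So $c(v)=c'(v)+(Lx)(v)\ge\operatorname{out}_A(v)$ for all $v\in A$, which contradicts that $c$ is reduced. Hence $x(r)=\max x$. Exchanging $c$ and $c'$ replaces $x$ by $-x$ and gives $x(r)=\min x$. So $x$ is constant and $c=c'$.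

\emph{Existence.} Let $v\neq r$ and $d=d(v)\geq 1$. Neighbors of $v$ have distance $d-1$, $d$ or $d+1$. An edge to distance $d-1$ contributes $(\Delta+1)^{R-d}$ to $(Ly)(v)$, and there is at least one. An edge to distance $d$ contributes $0$. If $d=R$ there are no others and $(Ly)(v)\ge1$. If $d<R$, each of the at most $\Delta$ edges to distance $d+1$ contributes $-(\Delta+1)^{R-d-1}$, so
\[
(Ly)(v)\ge(\Delta+1)^{R-d}-\Delta(\Delta+1)^{R-d-1}=(\Delta+1)^{R-d-1}\ge1 .
\]
Therefore $M$ exists. Now let $c$ be nonnegative off $r$ with nonempty unburnt set $A$. By Lemma~\ref{lem:burn}, firing $A$ leaves $c(v)-\operatorname{out}_A(v)\ge0$ chips at $v\in A$, and no vertex outside $A$ loses chips, so the configuration stays nonnegative off $r$. The integer $\sum_vy(v)c(v)$ is nonnegative, since $y(r)=0$, and by (L1) firing $A$ lowers it by $\sum_v y(v)(L\mathbf 1_A)(v)=\sum_{v\in A}(Ly)(v)\ge1$. So the procedure stops. At that point everything burns, the configuration is reduced by Lemma~\ref{lem:burn}, and it differs from the original one by an element of $L\mathbb Z^V$.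
\end{proof}

\begin{corollary}\label{cor:classes}
Sending $T$ to the class of $c_T$ is a bijection from the spanning trees of $G$ onto $\mathbb Z_0^V/L\mathbb Z^V$. The inverse applies the reduction procedure to any member of a class and builds the tree of Proposition~\ref{prop:trees} from the result.
\end{corollary}

\section{Digits for the cube}\label{sec:cube}

Let $G=Q_n$ and $r=\emptyset$. By Corollary~\ref{cor:classes} it remains to name the classes of $\mathbb Z^V_0/L\mathbb Z^V$ by independent digits.

\subsection{A triangular basis}

The vectors $\chi_S(U)=(-1)^{|S\cap U|}$ satisfy $L\chi_S=2|S|\chi_S$, since exactly the $|S|$ edges with direction in $S$ change the sign. They do not form a basis of the lattice $\mathbb Z^V$: for $n=1$, the vectors $(1,1)$ and $(1,-1)$ span only configurations of even degree. Division with remainder needs an integral basis, but it does not need $L$ to be diagonal; triangular is enough. For $S\subseteq[n]$ let $u_S\in\mathbb Z^V$ be the indicator vector of $\{U:U\supseteq S\}$.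

\begin{lemma}\label{lem:basis}
The vectors $u_S$ form a $\mathbb Z$-basis of $\mathbb Z^V$, and the coordinates of $c$ in this basis are the numbers $b(S)$ of step \textup{(B)}. Moreover $\deg u_S=2^{n-|S|}$ and
\begin{equation}\label{eq:Lu}
Lu_S=2|S|\,u_S-\sum_{i\in S}u_{S-i}.
\end{equation}
\end{lemma}

\begin{proof}
The equation $c=\sum_Sb(S)u_S$ says that $c(U)=\sum_{S\subseteq U}b(S)$ for all $U$. M\"obius inversion for subsets, which rests on the fact that $\sum_{S'\subseteq W\subseteq S}(-1)^{|S\setminus W|}$ is $1$ for $S'=S$ and $0$ for $S'\subsetneq S$, says that this system is equivalent to the formula in (B). So each $c$ has exactly one expansion, and it has integer coefficients. There are $2^{n-|S|}$ supersets of $S$. To prove \eqref{eq:Lu}, evaluate both sides at $U$.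

If $U\supseteq S$, the neighbors of $U$ that do not contain $S$ are the sets $U-i$ with $i\in S$, so the left side is $|S|$; the right side is $2|S|-|S|$. If $S\setminus U=\{i\}$, then $u_S(U)=0$ and $U+i$ is the only neighbor containing $S$, so the left side is $-1$; on the right, $S-j\subseteq U$ holds only for $j=i$, which gives $-1$. If $|S\setminus U|\ge2$, neither $U$ nor a neighbor of $U$ contains $S$, and $U$ contains no set $S-j$, so both sides are $0$.
\end{proof}

Since $Lu_\emptyset=0$, the lattice $L\mathbb Z^V$ is spanned by the vectors $Lu_S$ with $S\neq\emptyset$. Relation \eqref{eq:Lu} is a carry rule: $2|S|$ units at $S$ are equivalent to one unit at each of the sets $S-i$. Carries go only to smaller sets, so we normalize from the top down.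

\begin{lemma}\label{lem:digits}
Every $c\in\mathbb Z^V$ is equivalent to exactly one configuration $\sum_S\beta(S)u_S$ with $\beta(S)\in[0,2|S|)$ for $S\neq\emptyset$ and $\beta(\emptyset)\in\mathbb Z$. Its coefficients are those computed by steps \textup{(B)} and \textup{(C)}.
\end{lemma}

\begin{proof}
For integers $q(S)$, $S\ne\emptyset$, formula \eqref{eq:Lu} shows that the coefficient of $u_S$ in $\sum_{W\neq\emptyset}q(W)Lu_W$ is
\begin{equation}\label{eq:coef}
2|S|\,q(S)-\sum_{i\notin S}q(S+i),
\end{equation}
where the first term is omitted for $S=\emptyset$. With the quotients of step (C), the coefficient of $u_S$ in $c-\sum_Wq(W)Lu_W$ is therefore $\beta(S)$. This proves existence.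

Suppose $\beta$ and $\beta'$ are two such normal forms in one class, so that $\sum_S(\beta-\beta')(S)u_S=\sum_{W\neq\emptyset}q(W)Lu_W$. If $q\neq0$, take $S$ of maximal size with $q(S)\ne0$. Then \eqref{eq:coef} equals $2|S|q(S)$, of absolute value at least $2|S|$, whereas $|\beta(S)-\beta'(S)|<2|S|$. So $q=0$ and $\beta=\beta'$.
\end{proof}

\subsection{The degree condition}

Lemma~\ref{lem:digits} describes classes of all degrees. Those of degree $0$ correspond, by Lemma~\ref{lem:basis}, to the set $\mathcal B_n$ of tuples $(\beta(S))_{S\subseteq[n]}$ with $\beta(S)\in[0,2|S|)$ for $S\neq\emptyset$, $\beta(\emptyset)\in\mathbb Z$, and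
\begin{equation}\label{eq:degree}
\sum_S2^{n-|S|}\beta(S)=0 .
\end{equation}
There are $n$ digits too many, the bits $\beta(\{i\})$, and one condition: $2^n$ must divide the sum over nonempty $S$. This is the counterpart of the cancellation of the eigenvalues $2$ against the number of vertices in the derivation of \eqref{eq:formula}. The singleton bits cannot simply be deleted, because for $n\geq 2$ the condition forces $\beta([n])$ to be even, so the remaining digits would not be free. Instead we split the divisibility by $2^n$ into $n$ parity conditions, one for each size $k$, and let the last binary digit of $\beta([k])$ absorb the $k$-th condition. For $k\ge2$ this frees a binary place in the digit at $[k]$, and $\beta(\{k\})$ is stored there.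

\medskip\noindent\textbf{(D$'$) Unpacking.} Let $g\in\mathcal G_n$. Put $\beta(S)=g(S)$ if $|S|\ge2$ and $S$ is not of the form $[k]$, and put $\beta(\{k\})=g([k])\bmod2$ for $2\le k\le n$. Let $h_1=0$ and $h_k=\lfloor g([k])/2\rfloor$ for $k\geq 2$. Start with $C_{n+1}=0$. For $k=n,n-1,\dots,1$, choose $\beta([k])\in\{2h_k,2h_k+1\}$ so that $C_{k+1}+\sum_{|S|=k}\beta(S)$ is even, and put $C_k=\frac12\bigl(C_{k+1}+\sum_{|S|=k}\beta(S)\bigr)$. Finally put $\beta(\emptyset)=-C_1$.

\begin{lemma}\label{lem:pack}
Step \textup{(D)} is a bijection $\mathcal B_n\to\mathcal G_n$ with inverse \textup{(D$'$)}.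
\end{lemma}

\begin{proof}
Let $(\beta(S))_{S\neq\emptyset}$ be a tuple of digits, let $\Sigma_k=\sum_{|S|=k}\beta(S)$, and define rational numbers
\[
C_k=2^{-(n-k+1)}\sum_{j=k}^n2^{n-j}\Sigma_j\qquad(1\le k\le n+1).
\]
Then $C_{n+1}=0$, and splitting off the term $j=k$ gives $C_k=\frac12(\Sigma_k+C_{k+1})$. Condition \eqref{eq:degree} reads $\beta(\emptyset)=-C_1$. So the tuple extends to an element of $\mathcal B_n$ if and only if $C_1$ is an integer, and the extension is unique. If $C_k$ is an integer, so is $C_{k+1}=2C_k-\Sigma_k$. Hence $C_1$ is an integer if and only if all $C_k$ are, that is, if and only if $C_{k+1}+\Sigma_k$ is an even integer successively for $k=n,\dots,1$.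

Fix $g\in\mathcal G_n$. A tuple is mapped to $g$ by (D) exactly when $\beta(S)=g(S)$ for $|S|\geq 2$ and $S$ not of the form $[k]$, and $\beta(\{k\})=g([k])\bmod 2$ and $\lfloor\beta([k])/2\rfloor=h_k$ for $k\ge2$. These values lie in the prescribed ranges. What remains open is the parity of $\beta([k])$ for $k=n,\dots,1$, where $\beta([1])\in\{0,1\}$ is its own parity. When size $k$ is reached, $C_{k+1}$ is a known integer and all summands of $\Sigma_k$ other than $\beta([k])$ are known, so exactly one parity makes $C_{k+1}+\Sigma_k$ even. Thus $g$ has exactly one preimage in $\mathcal B_n$, the tuple produced by (D$'$).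
\end{proof}

\subsection{The inverse map and the proof of Theorem~\ref{thm:cube}}\label{sec:inverse}

For $g\in\mathcal G_n$ define $\Psi(g)$ as follows. Compute $\beta$ by (D$'$). Form $c_0=\sum_S\beta(S)u_S$, that is, $c_0(U)=\sum_{S\subseteq U}\beta(S)$. Apply the reduction procedure to $c_0$ to obtain a reduced configuration $c$. Burn $c$ and let $\Psi(g)=T_c$ be the tree of Proposition~\ref{prop:trees}.

\begin{proof}[Proof of Theorem~\ref{thm:cube}]
By Corollary~\ref{cor:classes}, step (A) followed by passage to the class is a bijection from spanning trees onto $\mathbb Z_0^V/L\mathbb Z^V$, inverted by reducing and burning. By Lemma~\ref{lem:digits}, steps (B) and (C) give a bijection from $\mathbb Z^V/L\mathbb Z^V$ onto the set of normal forms $\beta$, inverted by sending $\beta$ to the class of $\sum_S\beta(S)u_S$. Equivalence preserves degree by (L2), and $\deg\sum_S\beta(S)u_S=\sum_S2^{n-|S|}\beta(S)$, so this bijection restricts to one from $\mathbb Z_0^V/L\mathbb Z^V$ onto $\mathcal B_n$. By Lemma~\ref{lem:pack}, step (D) is a bijection $\mathcal B_n\to\mathcal G_n$ with inverse (D$'$). The composite of the three bijections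 is $\Phi$, and the composite of their inverses is $\Psi$. Hence $\tau(Q_n)=|\mathcal G_n|$.
\end{proof}

\begin{example}
Let $n=2$ and $g(12)=3$, in the notation of Example~\ref{ex:square}. Then $\beta(2)=1$ and $h_2=1$. Size $2$ forces $\beta(12)=2$ and $C_2=1$. Size $1$ requires $1+\beta(1)+1$ to be even, so $\beta(1)=0$, $C_1=1$, $\beta(\emptyset)=-1$, and $c_0=(-1,-1,0,2)$. Here $R=\Delta=2$, $y=(0,3,3,4)$, $Ly=(-6,2,2,2)$ and $M=1$. Firing the unburnt sets gives
\begin{multline*}
(-7,1,2,4)\xrightarrow{\{1,2,12\}}(-5,0,1,4)\xrightarrow{\{2,12\}}(-4,1,0,3)\\
\xrightarrow{\{1,12\}}(-3,0,1,2)\xrightarrow{\{2,12\}}(-2,1,0,1)\xrightarrow{\{1,12\}}(-1,0,1,0).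
\end{multline*}
In the last configuration the vertices $1,12,2$ burn at times $1,2,3$, and the tree is the path $\emptyset,1,12,2$ of the last row of the table.
\end{example}

\section{Products of complete graphs}\label{sec:product}

We keep the notation of Theorem~\ref{thm:product}. For $0\le k\le n$ let $H_k$, $V_k$, $\mathcal D_k$ be the same objects built from the first $k$ factors, with $H_0$ a single vertex, and let $L_k$ be the Laplacian of $H_k$. Take the zero word as root and fix any orders on the edges at each vertex. Each $H_k$ is a connected multigraph without loops, so Corollary~\ref{cor:classes} applies; this is why Section~\ref{sec:chips} allowed parallel edges. It remains to find normal forms for $\mathbb Z_0^{V_n}/L_n\mathbb Z^{V_n}$.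

The triangular basis generalizes directly. Lemma~\ref{lem:pack}, on the other hand, used that all degrees were powers of $2$. We avoid the degree condition by expanding in vectors that already have degree $0$, built one factor at a time.

\subsection{The Laplacian of a product}

Write a word in $V_k$ as $w'j$ with $w'\in V_{k-1}$ and $j\in[0,a_k)$, and let $w[i\to j]$ be the word obtained from $w$ by setting position $i$ to $j$. Identify $\mathbb Z^{V_k}=\mathbb Z^{V_{k-1}}\otimes\mathbb Z^{a_k}$ by $(x\otimes z)(w'j)=x(w')z(j)$. In a factor $\mathbb Z^{a}$ let $f_0,\dots,f_{a-1}$ be the standard basis, $\mathbf 1=\sum_jf_j$, $I$ the identity and $J$ the all-ones matrix. The edges of direction $i$ contribute $m_i\bigl(a_ix(w)-\sum_{j}x(w[i\to j])\bigr)$ to $(L_kx)(w)$. Hence $L_k$ is the sum over $i\leq k$ of the operators acting as $m_i(a_iI-J)$ on the $i$-th factor and as the identity on the others, and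
\begin{equation}\label{eq:Lk}
L_k=L_{k-1}\otimes I+I\otimes m_k(a_kI-J).
\end{equation}
From $Jf_j=\mathbf 1$ and $J\mathbf 1=a\mathbf 1$ we get
\begin{equation}\label{eq:aIJ}
\begin{aligned}
(aI-J)\mathbf 1&=0, &\qquad (aI-J)(f_j-f_0)&=a(f_j-f_0),\\
(aI-J)f_j&=af_j-\mathbf 1, &\qquad (aI-J)f_0&=-\sum_{j\ge1}(f_j-f_0).
\end{aligned}
\end{equation}

For $w\in V_k$ let $u_w=\varphi(w_1)\otimes\dots\otimes\varphi(w_k)$, where $\varphi(0)=\mathbf 1$ and $\varphi(j)=f_j$ for $j\ge1$. In each factor $\mathbf 1,f_1,\dots,f_{a-1}$ is a $\mathbb Z$-basis, because $f_0=\mathbf 1-\sum_{j\geq 1}f_j$, so the $u_w$ form a $\mathbb Z$-basis of $\mathbb Z^{V_k}$. The vector $u_0$ is the all-ones vector, and for the cube $u_w=u_{\operatorname{supp}w}$. By the left column of \eqref{eq:aIJ}, a factor with $w_i=0$ contributes nothing to $L_ku_w$ and a factor with $w_i\neq0$ contributes $m_ia_iu_w-m_iu_{w[i\to0]}$. Thus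
\begin{equation}\label{eq:Luw}
L_ku_w=\lambda(w)\,u_w-\sum_{i\in\operatorname{supp}w}m_i\,u_{w[i\to0]} .
\end{equation}

Define $\varepsilon_w\in\mathbb Z_0^{V_k}$ for $w\in V_k\setminus\{0\}$ recursively by
\[
\varepsilon_{w'j}=u_{w'}\otimes(f_j-f_0)\quad(w'\in V_{k-1},\ j\ge1),\qquad
\varepsilon_{w'0}=\varepsilon_{w'}\otimes f_0\quad(w'\neq0),
\]
and for $\delta\in\mathcal D_k$ put $c_\delta=\sum_{w\neq0}\delta(w)\varepsilon_w$.

\begin{example}\label{ex:Ka}
Let $k=1$, $a_1=a$, $m_1=m$. Then $\varepsilon_j=f_j-f_0$, and $c\in\mathbb Z^a_0$ equals $\sum_{j\ge1}c(j)\varepsilon_j$. By \eqref{eq:aIJ} we may subtract multiples of $L\varepsilon_j=ma\,\varepsilon_j$ and of $-Lf_0=m\sum_{j\geq 1}\varepsilon_j$. The last vector reduces the coefficient of $\varepsilon_1$ modulo $m$ rather than modulo $ma$, which explains the exceptional range $N(\mathbf e_1)=m$. For $m=1$ the digits are $\delta(1)=0$ and $\delta(j)=(c(j)-c(1))\bmod a$ for $2\le j<a$. In $K_3$, the star at $0$ and the paths $0,1,2$ and $0,2,1$ have $c_T=(0,0,0)$, $(-1,0,1)$, $(-1,1,0)$ and $\delta(2)=0,1,2$.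
\end{example}

\subsection{Normal forms by induction on the number of factors}

Let $\pi\colon\mathbb Z^{V_k}\to\mathbb Z^{V_{k-1}}$ collapse the last coordinate, $\pi(x\otimes z)=(\deg z)\,x$. It preserves degree. Since $(a_kI-J)z$ has degree $0$ for every $z$, formula \eqref{eq:Lk} gives $\pi L_k=L_{k-1}\pi$, so $\pi$ respects equivalence. The plan is to read the digits at words $w'0$ from the image under $\pi$, and the digits at words $w'j$ with $j\geq 1$ inside the kernel of $\pi$.

Every element of $\mathbb Z^{V_k}$ is uniquely $\sum_{w'}u_{w'}\otimes z_{w'}$ with $z_{w'}\in\mathbb Z^{a_k}$, and it lies in $\ker\pi$ exactly when all $z_{w'}$ have degree $0$. The vectors $f_j-f_0$, $j\ge1$, form a basis of the vectors of degree $0$ in $\mathbb Z^{a_k}$. So the $\varepsilon_{w'j}$ with $w'\in V_{k-1}$ and $1\le j<a_k$ form a basis of $\ker\pi$. By \eqref{eq:Lk}, \eqref{eq:aIJ}, and \eqref{eq:Luw} for $k-1$, together with $\lambda(w'j)=\lambda(w')+m_ka_k$ and $L_{k-1}u_0=0$, we have for $j\geq 1$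
\begin{equation}\label{eq:rel}
L_k\varepsilon_{w'j}=\lambda(w'j)\,\varepsilon_{w'j}-\sum_{i\in\operatorname{supp}w'}m_i\,\varepsilon_{w'[i\to0]j},
\qquad
\rho:=-L_k(u_0\otimes f_0)=m_k\sum_{j\ge1}\varepsilon_{0j},
\end{equation}
where $0j$ is the word $w'j$ with $w'=0$. The first family of relations is triangular as before. The vector $\rho$ is the one further relation: $u_0\otimes f_0$ is not in $\ker\pi$ but its image under $L_k$ is, because $L_{k-1}$ annihilates constants.

\begin{proposition}\label{prop:normal}
For $0\le k\le n$, every $c\in\mathbb Z_0^{V_k}$ is equivalent modulo $L_k\mathbb Z^{V_k}$ to exactly one $c_\delta$ with $\delta\in\mathcal D_k$.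
\end{proposition}

\begin{proof}
We use induction on $k$. For $k=0$ the only configuration is $0$ and $\mathcal D_0$ has one element. Let $k\ge1$. The ranges of the digits are as follows: $N(w'0)=N(w')$ for $w'\neq0$; $N(w'j)=\lambda(w'j)$ for $w'\ne0$ and $j\geq 1$, as such a word has at least two nonzero letters; $N(01)=N(\mathbf e_k)=m_k$; and $N(0j)=m_ka_k$ for $j\ge2$.

\emph{Existence.} The argument computes $\delta$ together with a vector $x$ such that $c=c_\delta+L_kx$. The configuration $\pi(c)$ has degree $0$, so by induction $\pi(c)=\sum_{w'\neq0}\delta(w'0)\varepsilon_{w'}+L_{k-1}x'$ with digits $\delta(w'0)\in[0,N(w'0))$. Since $\pi(\varepsilon_{w'0})=\varepsilon_{w'}$ and $\pi L_k(x'\otimes f_0)=L_{k-1}x'$, the vector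
\[
c-\sum_{w'\neq0}\delta(w'0)\varepsilon_{w'0}-L_k(x'\otimes f_0)
\]
lies in $\ker\pi$. Expand it in the basis $\varepsilon_{w'j}$, $j\geq 1$, and divide with remainder in three rounds.
\begin{enumerate}
\item For $w'\neq0$ in order of decreasing $|\operatorname{supp}w'|$ and all $j\geq 1$, subtract a multiple of $L_k\varepsilon_{w'j}$ to bring the coefficient of $\varepsilon_{w'j}$ into $[0,\lambda(w'j))$. By \eqref{eq:rel} this affects otherwise only words $w''j$ with $|\operatorname{supp}w''|<|\operatorname{supp}w'|$, which are treated later.
\item Subtract a multiple of $\rho$ to bring the coefficient of $\varepsilon_{01}$ into $[0,m_k)$. This affects only the coefficients of the $\varepsilon_{0j}$.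
\item For each $j\ge2$, subtract a multiple of $L_k\varepsilon_{0j}=m_ka_k\varepsilon_{0j}$ to bring the coefficient of $\varepsilon_{0j}$ into $[0,m_ka_k)$. This affects no other coefficient.
\end{enumerate}
The resulting coefficients are the digits $\delta(w'j)$, $j\geq 1$, and everything subtracted lies in $L_k\mathbb Z^{V_k}$.

\emph{Uniqueness.} Let $c_\delta-c_{\delta'}=L_kx$ with $\delta,\delta'\in\mathcal D_k$. Applying $\pi$ annihilates the $\varepsilon_{w'j}$ with $j\geq 1$ and gives $\sum_{w'\neq0}(\delta-\delta')(w'0)\varepsilon_{w'}=L_{k-1}\pi(x)$. By induction, $\delta$ and $\delta'$ agree on words ending in $0$. Then $L_{k-1}\pi(x)=0$, and (L3) for the connected graph $H_{k-1}$ gives $\pi(x)=p\,u_0$ with $p\in\mathbb Z$. So $x-p\,u_0\otimes f_0\in\ker\pi$, say $x-p\,u_0\otimes f_0=\sum q(w'j)\varepsilon_{w'j}$, and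
\begin{equation}\label{eq:uniq}
\sum_{w',\ j\ge1}(\delta-\delta')(w'j)\,\varepsilon_{w'j}=\sum_{w',\ j\ge1}q(w'j)\,L_k\varepsilon_{w'j}-p\rho .
\end{equation}
Suppose $q(w'j)\neq0$ for some $w'\neq0$, and choose such a word with $|\operatorname{supp}w'|$ maximal. On the right of \eqref{eq:uniq}, $\rho$ does not involve $\varepsilon_{w'j}$, and by \eqref{eq:rel} other contributions to $\varepsilon_{w'j}$ come only from words $w''j$ with larger support, where $q$ vanishes. The coefficient is $\lambda(w'j)q(w'j)$, while on the left it has absolute value less than $\lambda(w'j)$. This is a contradiction. So $q(w'j)=0$ for $w'\neq0$, and the right side of \eqref{eq:uniq} is $\sum_{j\ge1}m_k\bigl(a_kq(0j)-p\bigr)\varepsilon_{0j}$. In particular $\delta(w'j)=\delta'(w'j)$ for $w'\ne0$. For $j=1$ the coefficient is a multiple of $m_k$ of absolute value less than $m_k$, so it is $0$ and $p=a_kq(01)$. For $j\ge2$ it then equals $m_ka_k(q(0j)-q(01))$ and has absolute value less than $m_ka_k$, so it is $0$. Hence $\delta=\delta'$.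
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
By Corollary~\ref{cor:classes} and Proposition~\ref{prop:normal}, the map $T\mapsto c_T\mapsto\delta$ is a bijection from the spanning trees of $H_n$ onto $\mathcal D_n$. The inverse forms $c_\delta$, applies the reduction procedure, and builds the tree by burning. Counting $\mathcal D_n$ gives $\tau(H_n)=\prod_{w\neq0}N(w)$, the stated product.

For \eqref{eq:refined}, note that a spanning tree of $H_n$ contains no two parallel edges. Forgetting which of the parallel edges is used maps the spanning trees of $H_n$ onto those of the simple graph, and a tree $T$ has $\prod_im_i^{t_i(T)}$ preimages. So the left side of \eqref{eq:refined} at $x=(m_1,\dots,m_n)$ equals $\tau(H_n)$. Now group the factors $N(w)$ by support. There are $\prod_{i\in S}(a_i-1)$ words with support $S$. If $|S|\ge2$, each contributes $\sum_{i\in S}a_im_i$. If $S=\{i\}$, the word $\mathbf e_i$ contributes $m_i$ and the other $a_i-2$ words contribute $a_im_i$ each. So the right side at $x=(m_1,\dots,m_n)$ equals $\tau(H_n)$ as well. The two sides agree at all points with positive integer coordinates.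 A polynomial that vanishes at all such points is zero, by induction on the number of variables, since a nonzero polynomial in one variable has finitely many roots. Hence \eqref{eq:refined} holds as an identity of polynomials.
\end{proof}

\begin{remark}
For the cube, with edges ordered by direction, Theorems~\ref{thm:cube} and~\ref{thm:product} give two bijections onto $\mathcal G_n$, and they differ already for $n=2$. There the only free digit is $\delta(11)\in[0,4)$, and $\varepsilon_{11}=f_1\otimes(f_1-f_0)$ has a chip at $\{1,2\}$ and a debt at $\{1\}$, so the invariant \eqref{eq:iota} takes the value $2-1=1$ on it. From $c_T\sim\delta(11)\,\varepsilon_{11}$ we get $\delta(11)=\iota(c_T)$, which is $0,2,1,3$ on the rows of the table in Example~\ref{ex:square}, while $g(12)=0,1,2,3$.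
\end{remark}

\begin{thebibliography}{1}

\bibitem{STSC}
\emph{Spanning Trees of Simplicial Complexes},
\texttt{http://www.math.ku.edu/\textasciitilde jmartin/talks/RMMC.pdf}.

\end{thebibliography}
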